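
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Unramified cohomology classes of quadrics\\ that do not come from special pairs}


\begin{abstract}
Let $\phi$ be a quadratic form with $\dim\phi>2^{s-1}$ that is not an $s$-fold Pfister neighbor. A conjecture predicts that if the function field of the quadric $\phi=0$ carries a nonconstant unramified mod~$2$ class of degree $s$, then this class comes from a ``special pair'' of forms over the base field. We show that the conjecture is false for every $s\ge 5$, already over $k(t_1,\dots,t_{s+1})$ with $k$ algebraically closed of characteristic $\neq 2$. The counterexamples are forms of dimension $2^{s-1}+2$. They are obtained from an $(s-1)$-fold Pfister form by multiplying three of its diagonal entries by a scalar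 $d$ and adding a binary form $x\langle 1,-d\rangle$; when only one entry is multiplied, a special pair exists. Nonexistence is reduced to a counting problem for subsets of an $\mathbb F_2$-vector space.
\end{abstract}

\section{The conjecture and the answer}

\subsection{Unramified classes and special pairs}

Let $K$ be a field of characteristic $\ne 2$. A \emph{form} is a nondegenerate quadratic form. For a form $\phi$ with $\dim\phi\ge2$, not a hyperbolic plane, $K(\phi)$ is the function field of the projective quadric $\phi=0$. Write $H^s(L)=H^s(L,\mathbb Z/2\mathbb Z)$ for Galois cohomology, and $(c)\in H^1(L)$ for the class of $c\in L^*$. Let $H^s_{nr}(K(\phi)/K)\subset H^s(K(\phi))$ be the group of classes unramified at every discrete valuation of $K(\phi)$ that is trivial on $K$. Classes coming from $H^s(K)$, which we call \emph{constant}, are unramified, so the interesting object is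
\[
\tilde H^s_{nr}(K(\phi)/K)=\operatorname{coker}\bigl(H^s(K)\to H^s_{nr}(K(\phi)/K)\bigr).
\]
It vanishes when $\phi$ is isotropic of dimension $\ge3$, since then $K(\phi)$ is purely transcendental over $K$. In general one asks where a nonzero element can come from.

For $a_1,\dots,a_k\in K^*$ let $\langle\!\langle a_1,\dots,a_k\rangle\!\rangle=\langle1,-a_1\rangle\otimes\cdots\otimes\langle1,-a_k\rangle$, a \emph{$k$-fold Pfister form}. The set of these forms is $P_k(K)$, and $P_0(K)=\{\langle 1\rangle\}$. The \emph{pure subform} $\pi'$ of a Pfister form $\pi$ is defined by $\pi\simeq\langle1\rangle\perp\pi'$. A form $\psi$ is an \emph{$s$-fold Pfister neighbor} if $\dim\psi>2^{s-1}$ and $\psi$ is similar to a subform of some $\pi\in P_s(K)$; this $\pi$ is unique, and we write $\pi=\mathrm{Pf}(\psi)$. Let $e^s:P_s(L)\to H^s(L)$ send $\langle\!\langle a_1,\dots,a_s\rangle\!\rangle$ to $(a_1)\cup\dots\cup(a_s)$. When $e^s(\pi)$ lies in $H^s_{nr}(K(\phi)/K)$, its image in $\tilde H^s_{nr}(K(\phi)/K)$ is denoted $\tilde e^s(\pi)$. A statement about $\tilde e^s(\pi)$ is always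 meant to include that $e^s(\pi)$ is unramified.

An $s$-fold Pfister form over $K(\phi)$ that is not defined over $K$ is a natural source of nonconstant classes. The following pairs produce such forms.

\begin{definition}
Let $n\ge0$ and $m\ge2$. A pair $(\rho,\rho_0)$ of forms over $K$ is an \emph{$(n,m)$-special pair} if there are $u,v\in K^*$, $\tau\in P_n(K)$, $\mu\in P_m(K)$ with
\[
\rho\simeq\tau\otimes(\mu'\perp-\langle\!\langle u,v\rangle\!\rangle')=\tau\otimes(\mu'\perp\langle u,v,-uv\rangle),\qquad
\rho_0\simeq\tau\otimes(\mu'\perp\langle u,v\rangle).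
\]
\end{definition}

The smallest case is $(n,m)=(0,2)$: here $\rho=\langle -a,-b,ab,u,v,-uv\rangle$ is an Albert form and $\rho_0=\langle -a,-b,ab,u,v\rangle$ is a five-dimensional subform. In general $\dim\rho=2^n(2^m+2)$ and $\dim\rho_0=2^n(2^m+1)$. If $\rho$ is isotropic and $\rho_0$ anisotropic over $K(\phi)$, then $(\rho_0)_{K(\phi)}$ is an $s$-fold Pfister neighbor with $s=n+m+1$, and $\mathrm{Pf}((\rho_0)_{K(\phi)})$ is anisotropic (Corollary~\ref{cor:known}). The following conjecture from \cite{u9} says that, if $\phi$ is not itself a neighbor, all nonconstant classes arise in this way.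

\begin{conjecture}\label{conj}
Let $s\ge1$, and let $\phi$ be a form over $K$ that is not an $s$-fold Pfister neighbor, with $\dim\phi>2^{s-1}$ and $\tilde H^s_{nr}(K(\phi)/K)\ne0$. Then $\tilde H^s_{nr}(K(\phi)/K)\simeq\mathbb Z/2\mathbb Z$, and there is an $(n,m)$-special pair $(\rho,\rho_0)$ over $K$ such that
\begin{enumerate}
\item[(i)] $n\ge0$, $m\ge2$, $m+n+1=s$;
\item[(ii)] $\rho_{K(\phi)}$ is isotropic and $(\rho_0)_{K(\phi)}$ is anisotropic;
\item[(iii)] $\tilde H^s_{nr}(K(\phi)/K)$ is generated by $\tilde e^s(\mathrm{Pf}((\rho_0)_{K(\phi)}))$.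
\end{enumerate}
\end{conjecture}

\subsection{The forms $\phi_f$}\label{sec:family}

Fix $s\ge2$, put $r=s-1$, let $k$ be an algebraically closed field of characteristic $\neq2$, and let
\[
F=k((a_1))\cdots((a_r))((d))((x)),
\]
an iterated Laurent series field in $r+2=s+1$ variables. Let $\Gamma=\mathbb Z^{r+2}$ be the group of exponents $\gamma$ of monomials $t^\gamma$ in these variables and $V=\Gamma/2\Gamma$, an $\mathbb F_2$-space of dimension $r+2$, written additively. The letters $a_i,d,x$ also denote the corresponding basis vectors of $V$. Every nonzero element of $F$ is a monomial times a square, so $F^*/F^{*2}=V$; moreover $-1$ is a square. For $z\in V$ we write $t^z$ for $t^\gamma$ with any $\gamma\in\Gamma$ lifting $z$; it is defined up to squares of monomials. For a subset $Q\subset V$ let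
\[
\varphi_Q=\perp_{z\in Q}\langle t^z\rangle .
\]
Let $M\subset V$ be the span of $a_1,\dots,a_r$ and $H=M\oplus\langle d\rangle$. Then $\pi_M=\langle\!\langle a_1,\dots,a_r\rangle\!\rangle\simeq\varphi_M$. For a function $f:M\to\mathbb F_2$ put
\[
S_f=\{z+f(z)d:\ z\in M\}\cup\{x,\,x+d\},\qquad \phi_f=\varphi_{S_f}\simeq A\perp x\langle1,-d\rangle,\qquad A=\perp_{z\in M}\langle t^{z+f(z)d}\rangle .
\]
In words: multiply by $d$ those entries of $\pi_M$ that are marked by $f$, and add $x\langle1,-d\rangle$. So $\dim\phi_f=2^{s-1}+2$. Two conditions on $f$ will matter: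
\begin{enumerate}
\item[(a)] $\#\{f=g\}\ne2^{r-1}$ for every linear $g:M\to\mathbb F_2$;
\item[(b)] $\#\{f=g\}\ge2$ and $\#\{f\ne g\}\ge2$ for every linear $g:M\to\mathbb F_2$.
\end{enumerate}

\begin{example}\label{ex:three}
Let $r\ge4$ and let $f$ be the indicator function of $\{0,a_1,a_2\}$. A linear $g$ takes the value $1$ an even number of times ($0$ or $2^{r-1}$), and $f$ does so three times. Hence $\#\{f\ne g\}$ and $\#\{f=g\}$ are odd, which gives (a). For $g=0$ these numbers are $3$ and $2^r-3$; for $g\ne0$ both are at least $2^{r-1}-3\ge5$. This gives (b).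

For $s=5$ let $\chi$ be the orthogonal complement of $\langle1,a_1,a_2\rangle$ in $\langle1,a_1\rangle\otimes\langle1,a_2\rangle\otimes\langle1,a_3\rangle\otimes\langle1,a_4\rangle$, a $13$-dimensional form. Then
\[
\phi_f\simeq\chi\ \perp\ d\,\langle1,a_1,a_2\rangle\ \perp\ x\,\langle1,d\rangle,\qquad \dim\phi_f=18 .
\]
\end{example}

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $s\ge5$ and let $f$ satisfy {\rm(a)} and {\rm(b)}. Then $\phi=\phi_f$ is anisotropic, $\dim\phi=2^{s-1}+2$, $\phi$ is not an $s$-fold Pfister neighbor, and $\tilde H^s_{nr}(F(\phi)/F)\neq0$. There is no special pair $(\rho,\rho_0)$ over $F$ satisfying {\rm(i)}, {\rm(ii)} and $\tilde e^s(\mathrm{Pf}((\rho_0)_{F(\phi)}))\ne0$. In particular {\rm(iii)} never holds, and Conjecture~\ref{conj} is false for every $s\ge5$.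
\end{theorem}

\begin{theorem}\label{thm:fields}
Let $s\ge5$, let $f$ satisfy {\rm(a)} and {\rm(b)}, and let $k(a_1,\dots,a_r,d,x)\subset F'\subset F$ be an intermediate field. Then $\phi_f$, considered over $F'$, is a counterexample to Conjecture~\ref{conj}. In particular the conjecture fails over $k(t_1,\dots,t_{s+1})$ for all $s\geq 5$.
\end{theorem}

For non-affine $f$ satisfying (a), condition (b) is exactly what prevents special pairs from existing.

\begin{theorem}\label{thm:converse}
Let $r=s-1\ge4$, and let $f$ be non-affine and satisfy {\rm(a)}. There is a special pair $(\rho,\rho_0)$ over $F$ satisfying {\rm(i)}, {\rm(ii)} and $\tilde e^s(\mathrm{Pf}((\rho_0)_{F(\phi_f)}))\ne0$ if and only if {\rm(b)} fails, i.e.\ if and only if $f$ is, up to adding an affine function, the indicator function of a point. In that case $\phi_f$ is similar to the form $\rho$ of a $(0,s-1)$-special pair $(\rho,\rho_0)$ with these properties, and $\tilde e^s(\mathrm{Pf}((\rho_0)_{F(\phi_f)}))$ is the class of the element $\Theta$ defined in Section~\ref{sec:theta}.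
\end{theorem}

\begin{proposition}\label{prop:small}
Let $s\in\{1,2\}$ and let $\phi$ be a form over any field $K$ of characteristic $\ne2$. If $\dim\phi>2^{s-1}$ and $\phi$ is not an $s$-fold Pfister neighbor, then $\tilde H^s_{nr}(K(\phi)/K)=0$. So Conjecture~\ref{conj} holds vacuously for $s\le2$.
\end{proposition}

We make no claim for $s=3,4$, and none about the assertion $\tilde H^s_{nr}\simeq\mathbb Z/2\mathbb Z$ of the conjecture for the forms $\phi_f$.

\subsection{The idea}\label{sec:idea}

In this subsection let $P$ be the span of $d$ and $x$, so that $V=M\oplus P$. Picture $V$ as a grid with a column for each $z\in M$ and a row for each $p\in P$ (Figure~\ref{fig:grid}). If $f=\delta_0$ is the indicator function of the point $0$, then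
\[
S_{\delta_0}=(M\setminus0)\cup\{d,x,x+d\}=(M\setminus0)\cup(P\setminus0),
\]
and $\varphi_{S_{\delta_0}}\simeq\pi_M'\perp\langle x,-xd,d\rangle$ is the form $\rho$ of the $(0,r)$-special pair given by $\mu=\pi_M$, $u=x$, $v=-xd$. The corresponding nonconstant class turns out to be represented by
\[
\Theta=(\eta^2-d)\cup e^r(\pi_M),\qquad \eta=N_1/N_2,
\]
where $N_1,N_2$ are the coordinates belonging to $x\langle1,-d\rangle$. The proof that $\Theta$ is unramified uses only that $A$ becomes isometric to $\pi_M$ once $d$ is a square. This holds for \emph{every} $f$. So we may multiply any set of entries of $\pi_M$ by $d$ instead of a single one, and we still get a nonconstant unramified class as long as $f$ is not affine. The form with three marked entries no longer looks like one from a special pair.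

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.62cm,y=0.5cm]
\foreach \i in {0,...,15}{\foreach \j in {0,...,3}{\draw[gray] (\i,\j) circle (1.3pt);}}
\foreach \i in {1,...,15}{\fill (\i,0) circle (2.6pt);}
\foreach \j in {1,2,3}{\fill (0,\j) circle (2.6pt);}
\node[left] at (-0.5,0) {\small $0$};
\node[left] at (-0.5,1) {\small $d$};
\node[left] at (-0.5,2) {\small $x$};
\node[left] at (-0.5,3) {\small $x+d$};
\begin{scope}[yshift=-2.9cm]
\foreach \i in {0,...,15}{\foreach \j in {0,...,3}{\draw[gray] (\i,\j) circle (1.3pt);}}
\foreach \i in {3,...,15}{\fill (\i,0) circle (2.6pt);}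
\foreach \i in {0,1,2}{\fill (\i,1) circle (2.6pt);}
\foreach \j in {2,3}{\fill (0,\j) circle (2.6pt);}
\draw[dashed] (-0.35,0.55) rectangle (1.35,2.45);
\node[left] at (-0.5,0) {\small $0$};
\node[left] at (-0.5,1) {\small $d$};
\node[left] at (-0.5,2) {\small $x$};
\node[left] at (-0.5,3) {\small $x+d$};
\node[below] at (0,-0.4) {\small $0$};
\node[below] at (1,-0.4) {\small $a_1$};
\node[below] at (2,-0.4) {\small $a_2$};
\node[below] at (9,-0.4) {\small the other $13$ elements of $M$};
\end{scope}
\end{tikzpicture}
\caption{The space $V=M\oplus\langle d,x\rangle$ for $r=4$: the vector $z+p$ with $z\in M$, $p\in\langle d,x\rangle$ sits in column $z$ and row $p$. Black dots are diagonal entries of a form. Top: $S_f$ for $f$ the indicator function of $0$; this is the form $\rho$ of a special pair. Bottom: $S_f$ for $f$ the indicator function of $\{0,a_1,a_2\}$. The dashed rectangle is a coset of the plane $\{0,a_1,x+d,a_1+x+d\}$. It contains three black dots, while every coset of this plane contains at most two black dots of the top set.}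
\label{fig:grid}
\end{figure}

To prove that \emph{no} special pair works, we need a tool showing that a form $\varphi_R$ stays anisotropic over $F(\varphi_S)$. The tool (Lemma~\ref{lem:heavy}) compares how $R$ and $S$ meet the cosets of a subspace $W\subset V$ with $\dim W\ge2$: if some coset is more than half filled by $S$, but none by $R$, then $\varphi_R$ stays anisotropic. For the two sets of Figure~\ref{fig:grid} the dashed rectangle does this. For an arbitrary special pair we first apply the test to $2^r$ subspaces $W_g$ of dimension $r$. By (a) each of them has a coset more than half filled by $S_f$, whereas for the set $R$ of a special pair very few subspaces of dimension $r$ have this property. This forces $\rho$ to be placed in $V$ as in the top picture, up to a change of coordinates. Then (b) provides a rectangle that finishes the proof.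

\section{Forms and cohomology over $F$}\label{sec:prelim}

\subsection{Facts on Pfister forms}

Values of a form are allowed to be zero. We use the following standard facts over a field of characteristic $\ne2$. An isotropic Pfister form $\pi\in P_s$ is hyperbolic, and then $e^s(\pi)=0$. If $\beta\ne0$ is a value of $\pi$, then $\beta\pi\simeq\pi$; consequently $\langle\!\langle\beta\rangle\!\rangle\otimes\pi$ is hyperbolic and $(\beta)\cup e^s(\pi)=0$. A subform of a hyperbolic form whose dimension exceeds half the total dimension is isotropic, because it meets a maximal totally isotropic subspace nontrivially. Hence a neighbor $\psi$ is anisotropic if and only if $\mathrm{Pf}(\psi)$ is. By uniqueness, $\mathrm{Pf}(\psi)_L=\mathrm{Pf}(\psi_L)$ for field extensions $L$.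

\subsection{Forms as subsets of $V$}

Order $\Gamma=\mathbb Z^{r+2}$ lexicographically, the exponent of $x$ being compared first, then that of $d$, then those of $a_r,\dots,a_1$. For a field $\kappa$ and an ordered abelian group $\Gamma'$ let $\kappa((t^{\Gamma'}))$ be the Hahn series field of formal sums $\sum c_\gamma t^\gamma$ with well-ordered support. Then $F$ is a subfield of $k((t^\Gamma))$.

\begin{lemma}\label{lem:springer}
Let $\kappa$ be a field of characteristic $\ne2$, $\Gamma'$ an ordered abelian group, and $L=\kappa((t^{\Gamma'}))$. If $\gamma_j\in\Gamma'$ are finitely many elements, pairwise distinct modulo $2\Gamma'$, and $\psi_j$ are anisotropic forms over $\kappa$, then $\perp_jt^{\gamma_j}\psi_j$ is anisotropic over $L$.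
\end{lemma}
\begin{proof}
Let $w$ be the valuation of $L$, and let $(z_j)_j$ be a nonzero vector over $L$, with $z_j$ the component belonging to $\psi_j$. If $z_j\ne0$, let $\delta$ be the smallest value of a coordinate of $z_j$. The coefficient of $t^{2\delta}$ in $\psi_j(z_j)$ is $\psi_j$ evaluated at the nonzero vector of coefficients of $t^\delta$, so it is nonzero and $w(\psi_j(z_j))=2\delta$. Hence the terms $t^{\gamma_j}\psi_j(z_j)$ with $z_j\ne0$ are nonzero and have values that are distinct modulo $2\Gamma'$. So their sum is nonzero.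
\end{proof}

\begin{lemma}\label{lem:subsets}
{\rm(1)} For every $Q\subset V$ the form $\varphi_Q$ is anisotropic, and every anisotropic form over $F$ is isometric to $\varphi_Q$ for exactly one $Q$.

{\rm(2)} A diagonal form over $F$ two of whose entries have the same class in $V$ is isotropic.

{\rm(3)} If $\varphi_Q$ is isometric to a subform of $\varphi_{Q'}$, then $Q\subset Q'$. Moreover $t^c\varphi_Q\simeq\varphi_{c+Q}$ for $c\in V$.

{\rm(4)} An anisotropic $j$-fold Pfister form over $F$ is isometric to $\varphi_\Pi$ with $\Pi\subset V$ a subspace of dimension $j$.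
\end{lemma}
\begin{proof}
(2) holds because $\langle c,c\rangle\simeq\langle c,-c\rangle$ is hyperbolic. The form $\varphi_Q$ is anisotropic by Lemma~\ref{lem:springer}, applied over $k((t^\Gamma))\supset F$ with one-dimensional $\psi_j$. Diagonalizing and using $F^*/F^{*2}=V$ and (2), every anisotropic form is some $\varphi_Q$. If $\varphi_Q\simeq\varphi_{Q'}$, then $\varphi_Q\perp\varphi_{Q'}\simeq\varphi_Q\perp-\varphi_{Q}$ is hyperbolic. Common entries cancel in pairs, so $\varphi_{Q\triangle Q'}$ is both anisotropic and hyperbolic, i.e.\ $Q=Q'$. This proves (1). In (3), the complement of $\varphi_Q$ is $\varphi_{Q''}$ for some $Q''$, disjoint from $Q$ by (2), and $Q'=Q\cup Q''$ by (1); the second assertion is clear. In (4), the entries of $\langle\!\langle b_1,\dots,b_j\rangle\!\rangle$ have as classes the $2^j$ subset sums of the classes of the $b_i$ (signs do not matter). By (2) these sums are distinct, so the classes are independent and the sums form a subspace.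
\end{proof}

\subsection{Cohomology}

For a field $K$ of characteristic $\ne2$ one has $H^i(K((t)))=H^i(K)\oplus(t)\cup H^{i-1}(K)$, where $H^i(K)\to H^i(K((t)))$ and $(t)\cup-:H^{i-1}(K)\to H^i(K((t)))$ are injective. Over $F$ we have $(c)\cup(c)=(c)\cup(-1)=0$ for every $c$. By induction on the number of variables, the cup product induces isomorphisms
\[
\Lambda^i(V)\;\simeq\;H^i(F).
\]
We write $\wedge$ for the product. By Arason's exact sequence, $\ker\bigl(H^i(F)\to H^i(F(\sqrt w))\bigr)=(w)\cup H^{i-1}(F)$. As $w\wedge w=0$, this gives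
\begin{equation}\label{eq:arason}
\alpha_{F(\sqrt w)}=0\quad\Longrightarrow\quad w\wedge\alpha=0 .
\end{equation}

\section{Special pairs}\label{sec:pairs}

We now see why special pairs produce Pfister neighbors. The explicit form of part (1) is needed in Section~\ref{sec:complements}.

\begin{lemma}\label{lem:pairs}
Let $(\rho,\rho_0)$ be an $(n,m)$-special pair over a field $K$ of characteristic $\neq 2$, given by $\tau,\mu,u,v$.

{\rm(1)} Suppose $\alpha+u\beta_1+v\beta_2-uv\beta_3=0$, where $\alpha$ is a value of $\tau\otimes\mu'$, each $\beta_i$ is a value of $\tau$, $\beta_3\ne0$, and $h=u\beta_1+v\beta_2\ne0$. Then $\rho_0$ is isometric to a subform of $\tau\otimes\mu\otimes\langle\!\langle-h\rangle\!\rangle$.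

{\rm(2)} If $\rho$ is isotropic and $\rho_0$ is anisotropic, then a relation as in {\rm(1)} exists.
\end{lemma}

\begin{proof}
We first note:
\begin{equation}\label{eq:value}
\text{\emph{if $b\ne0$ is a value of $\tau\otimes\langle c_1,\dots,c_l\rangle$, then $b\tau$ is a subform of $\tau\otimes\langle c_1,\dots,c_l\rangle$.}}
\end{equation}
Write $b=\sum c_i\beta_i$ with $\beta_i$ values of $\tau$. Since $\beta_i\tau\simeq\tau$ when $\beta_i\ne0$, we may replace $c_i$ by $c_i\beta_i$ for these $i$ without changing the isometry class of $\tau\otimes\langle c_1,\dots,c_l\rangle$. Then $\langle c_1,\dots,c_l\rangle$ represents $b$, so it is $\langle b\rangle\perp\cdots$; tensor with $\tau$.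

(1) We claim $\tau\otimes\langle u,v\rangle\simeq\tau\otimes\langle h,uvh\rangle$. If $\beta_1\beta_2\ne0$, compare determinants in $\langle u\beta_1,v\beta_2\rangle\simeq\langle h,huv\beta_1\beta_2\rangle$ and use $\beta_1\tau\simeq\beta_2\tau\simeq\tau$. If $\beta_2=0$, then $h=u\beta_1$, so $h\tau\simeq u\tau$ and $uvh\tau\simeq v\tau$. The case $\beta_1=0$ is the same with $u$ and $v$ exchanged. Hence
\[
\rho_0\simeq\tau\mu'\perp h\tau\perp uvh\tau,\qquad
\tau\mu\langle\!\langle-h\rangle\!\rangle\simeq\tau\mu'\perp h\tau\perp\tau\otimes(\langle1\rangle\perp h\mu').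
\]
It remains to find $uvh\tau$ inside the last summand. Multiplying $uv\beta_3=\alpha+h$ by $h$ gives $uvh\beta_3=h^2+h\alpha$, which is a nonzero value of $\tau\otimes(\langle1\rangle\perp h\mu')$. By \eqref{eq:value} this form contains $uvh\beta_3\tau\simeq uvh\tau$.

(2) Here $\tau$ is anisotropic, since $u\tau$ is a subform of $\rho_0$. An isotropic vector of $\rho=\tau\otimes(\mu'\perp\langle u,v,-uv\rangle)$ gives a relation $\alpha+u\beta_1+v\beta_2-uv\beta_3=0$. If $\beta_3=0$, the corresponding component of the vector is $0$, and the remaining components form an isotropic vector of $\rho_0$; so $\beta_3\ne0$. If $u\beta_1+v\beta_2\ne0$, we are done. Suppose $u\beta_1+v\beta_2=0$. Since $\tau\otimes\langle u,v\rangle$ is a subform of $\rho_0$, it is anisotropic, and the corresponding two components of the vector are $0$. So $\tau\otimes(\mu'\perp\langle-uv\rangle)$ is isotropic, hence universal, and represents $-u$. This is a new relation with $\beta_1=1$ and $\beta_2=0$, coming from a nonzero isotropic vector of $\rho$. Again $\beta_3\ne0$ because $\rho_0$ is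 anisotropic, and now $h=u\ne0$.
\end{proof}

\begin{corollary}\label{cor:known}
Let $(\rho,\rho_0)$ be an $(n,m)$-special pair over $K$ with $\rho$ isotropic and $\rho_0$ anisotropic. Then $\rho_0$ is an $s$-fold Pfister neighbor, $s=n+m+1$, and $\mathrm{Pf}(\rho_0)$ is anisotropic.
\end{corollary}
\begin{proof}
By Lemma~\ref{lem:pairs}, $\rho_0$ is a subform of an $s$-fold Pfister form, and $\dim\rho_0=2^n(2^m+1)>2^{s-1}$.
\end{proof}

We turn to special pairs over our field $F$.

\begin{lemma}\label{lem:coords}
Let $(\rho,\rho_0)$ be an $(n,m)$-special pair over $F$ with $n+m=r$ and $\rho$ anisotropic. Then there is a decomposition $V=T\oplus U\oplus P$ with $\dim T=n$, $\dim U=m$, $\dim P=2$ and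
\[
\rho\simeq\varphi_R,\qquad R=T+\bigl((U\setminus0)\cup(P\setminus0)\bigr).
\]
\end{lemma}
\begin{proof}
Write $\tau=\langle\!\langle b_1,\dots,b_n\rangle\!\rangle$, $\mu=\langle\!\langle c_1,\dots,c_m\rangle\!\rangle$, and pass to classes in $V$. Let $b_I$, $c_J$ denote subset sums. The entries of $\rho$ are $b_I+c_J$ with $J\ne\emptyset$, and $b_I+p$ with $p$ one of the three expressions $u,v,u+v$. By Lemma~\ref{lem:subsets}(2) they are pairwise distinct; we call a coincidence between differently indexed entries a repetition. We show that $b_1,\dots,b_n,c_1,\dots,c_m,u,v$ are independent; as $n+m+2=\dim V$, they form a basis, and the lemma follows with $T,U,P$ the spans of the $b_i$, of the $c_j$, and of $u,v$. A nontrivial relation has one of four shapes, and each leads to a repetition.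
\begin{itemize}
\item $b_I=0$ with $I\neq\emptyset$. Then $b_I+u=b_\emptyset+u$ is a repetition.
\item $b_I+c_J=0$ with $J\ne\emptyset$. As $m\ge2$, there is a $J'\ne\emptyset,J$. Then $c_{J'}=b_I+c_{J\triangle J'}$, where $J\triangle J'\neq\emptyset,J'$; a repetition.
\item $b_I+p=0$ with $p\in\{u,v,u+v\}$. Let $p',p''$ be the other two expressions; their sum is $p$. Then $p'=b_I+p''$ is a repetition.
\item $b_I+c_J+p=0$ with $J\ne\emptyset$ and $p\in\{u,v,u+v\}$. Then $b_I+c_J=p$ is a repetition.\qedhere
\end{itemize}
\end{proof}

\section{The nonconstant unramified class}\label{sec:theta}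

In this section $r\ge1$ is arbitrary and $f:M\to\mathbb F_2$ is assumed \emph{not affine}. This follows from (b): if $f=g+\epsilon$ with $g$ linear and $\epsilon\in\mathbb F_2$, then $\{f=g\}$ or $\{f\ne g\}$ is empty. Put $\phi=\phi_f$, $S=S_f$. Non-affineness enters through the following remark:
\begin{equation}\label{eq:span}
\text{the differences of elements of the graph $\{z+f(z)d: z\in M\}$ span $H$.}
\end{equation}
Indeed their span $D\subset H$ projects onto $M$ along $d$. If $D\ne H$, then $\dim D=r$ and $D=\{z+g(z)d\}$ for a linear $g$. Since $z+(f(z)+f(0))d\in D$, we get $f=f(0)+g$, which is affine.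

\begin{proposition}\label{prop:notneighbor}
$\phi$ is anisotropic and not an $s$-fold Pfister neighbor.
\end{proposition}
\begin{proof}
It is anisotropic by Lemma~\ref{lem:subsets}(1). Let $\phi$ be similar to a subform of $\pi\in P_s(F)$. Since $\dim\phi>2^{s-1}$, $\pi$ is anisotropic. By Lemma~\ref{lem:subsets}(3),(4), $\pi\simeq\varphi_\Pi$ for a subspace $\Pi$ of dimension $s=r+1$, and $S$ lies in a coset of $\Pi$. So $\Pi$ contains all differences of elements of $S$. By \eqref{eq:span} these span $H$ and, because $x\in S$ lies outside $H$, all of $V$. But $\dim V=r+2$.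
\end{proof}

Let $X$ be the quadric $\phi=0$, with coordinates $Y=(Y_z)_{z\in M}$ and $N_1,N_2$:
\begin{equation}\label{eq:quadric}
A(Y)+x(N_1^2-dN_2^2)=0 .
\end{equation}
It is smooth and geometrically integral, and neither $N_2$ nor $N_1^2-dN_2^2$ vanishes identically on it. Put $\eta=N_1/N_2$, $\theta=\eta^2-d\in F(\phi)^*$ and
\[
\Theta=(\theta)\cup e^r(\pi_M)\in H^s(F(\phi)).
\]
Why should $\Theta$ be unramified? Over $F(\sqrt d)$ the factors $d$ in $A$ become squares and $A\simeq\pi_M$. By \eqref{eq:quadric}, $-x\theta$ is then a value of $\pi_M$ up to squares, so $(-x\theta)\cup e^r(\pi_M)=0$ and $\Theta=(x)\cup e^r(\pi_M)$ becomes constant. Thus $\Theta$ should have no residue where $\sqrt d$ lies in the residue field; and elsewhere $\theta$, a norm from $F(\phi)(\sqrt d)$, has even value. The next proof makes this precise.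

\begin{proposition}\label{prop:unram}
$\Theta$ is unramified over $F$.
\end{proposition}
\begin{proof}
Let $\nu$ be a discrete valuation of $F(\phi)$, trivial on $F$, with residue field $\kappa(\nu)$. As $e^r(\pi_M)$ comes from $F$, the residue is $\partial_\nu\Theta=\nu(\theta)\,e^r(\pi_M)_{\kappa(\nu)}$. Suppose $\nu(\theta)$ is odd. If $\nu(\eta)<0$, then $\nu(\theta)=2\nu(\eta)$ would be even. So $\nu(\eta)\ge0$ and $\nu(\theta)\ge0$. As $\nu(\theta)$ is odd, it is positive, hence $\bar\eta^2=d$ in $\kappa(\nu)$. So $d$ is a square in $\kappa(\nu)$ and $A_{\kappa(\nu)}\simeq(\pi_M)_{\kappa(\nu)}$. By \eqref{eq:quadric}, $A(Y/N_2)=-x\theta$ has odd value. If $A_{\kappa(\nu)}$ were anisotropic, then dividing a vector by a coordinate of least value would show that all nonzero values of $A$ over $F(\phi)$ have even valuation. So $(\pi_M)_{\kappa(\nu)}$ is isotropic, hence hyperbolic, $e^r(\pi_M)_{\kappa(\nu)}=0$, and $\partial_\nu\Theta=0$.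
\end{proof}

To show that $\Theta$ is not constant we evaluate it at points of $X$ over quadratic extensions of $F$.

\begin{lemma}\label{lem:special}
Let $L/F$ be a field extension, $p\in X(L)$, and let $\theta'\in\theta F(\phi)^{*2}$ be regular and nonzero at $p$, viewed as a point of $X_L$. If $\Theta=\varepsilon_{F(\phi)}$ with $\varepsilon\in H^s(F)$, then $(\theta'(p))\cup e^r(\pi_M)_L=\varepsilon_L$.
\end{lemma}
\begin{proof}
$X$ is smooth and geometrically integral, so with $D=\dim X$ the completed local ring of $X_L$ at $p$ is $L[[\pi_1,\dots,\pi_D]]$, and $F(\phi)\subset L(X)$ embeds into $E=L((\pi_1))\cdots((\pi_D))$. In the power series ring $\theta'$ is $\theta'(p)$ times a series with constant term $1$, and the latter is a square as $\operatorname{char}L\neq2$. So the image of $\Theta$ in $H^s(E)$ is $(\theta'(p))\cup e^r(\pi_M)$, and it equals $\varepsilon_E$. Finally $H^s(L)\to H^s(E)$ is injective.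
\end{proof}

\begin{proposition}\label{prop:nonconst}
$\Theta$ is not in the image of $H^s(F)$. Hence $\tilde H^s_{nr}(F(\phi)/F)\ne0$.
\end{proposition}
\begin{proof}
Suppose $\Theta=\varepsilon_{F(\phi)}$ with $\varepsilon\in H^s(F)=\Lambda^s(V)$. Let $\alpha_z=t^{z+f(z)d}$ be the entry of $A$ at $z\in M$.

\emph{Claim: $\varepsilon=0$.} Let $z\in M$ and $L=F(\sqrt{x\alpha_z})$. Take for $Y$ the basis vector of $\alpha_z$, $N_2=0$ and $N_1^2=-\alpha_z/x$, which is solvable in $L$ because $-1$ is a square. Use $\theta'=(N_1^2-dN_2^2)/N_1^2=\theta\,(N_2/N_1)^2$, with $\theta'(p)=1$. Lemma~\ref{lem:special} gives $\varepsilon_L=0$, and \eqref{eq:arason} gives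
\[
(x+z+f(z)d)\wedge\varepsilon=0\qquad\text{for all }z\in M .
\]
The vectors $x+z+f(z)d$ lie outside $H$, and by \eqref{eq:span} their differences span $H$. So they span $V$, and every vector of $V$ annihilates $\varepsilon$. Expand $\varepsilon$ in the monomials $e_I$, $|I|=s$, of a basis $e_1,\dots,e_{r+2}$ of $V$. Since $s=r+1<\dim V$, for each $I$ there is $i\notin I$, and the coefficient of $e_I$ in $\varepsilon$ equals that of $e_i\wedge e_I$ in $e_i\wedge\varepsilon=0$. So $\varepsilon=0$.

\emph{Contradiction.} Let $L'=F(\sqrt{xd\alpha_0})$. Take for $Y$ the basis vector of $\alpha_0$, $N_1=0$, $N_2^2=\alpha_0/(xd)$. Then $\theta$ is regular at this point with value $-d$. By Lemma~\ref{lem:special} and $\varepsilon=0$, $(d)\cup e^r(\pi_M)$ vanishes over $L'$. The class of $xd\alpha_0$ is $x+(1+f(0))d$, so \eqref{eq:arason} yields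
\[
0=\bigl(x+(1+f(0))d\bigr)\wedge d\wedge a_1\wedge\dots\wedge a_r=x\wedge d\wedge a_1\wedge\dots\wedge a_r ,
\]
which is false in $\Lambda^{r+2}(V)$.

The last assertion follows from Proposition~\ref{prop:unram}.
\end{proof}

\begin{remark}
The hypothesis on $f$ is necessary. If $f=g+\epsilon$ with $g$ linear, then $A\simeq t^{\epsilon d}\mu$, where $\mu=\langle\!\langle a_1d^{g(a_1)},\dots,a_rd^{g(a_r)}\rangle\!\rangle$, so $(xt^{\epsilon d}\theta)\cup e^r(\mu)=0$ by \eqref{eq:quadric}. Also $(\theta)\cup(d)=0$, as $\theta=\eta^2-d$ is a norm from $F(\phi)(\sqrt d)$. Since $e^r(\mu)-e^r(\pi_M)$ is a multiple of $(d)$, it follows that $\Theta=(\theta)\cup e^r(\mu)=(xt^{\epsilon d})\cup e^r(\mu)$ is constant.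
\end{remark}

\section{A test for isotropy over $F(\varphi_S)$}\label{sec:test}

When does a form $\varphi_R$ become isotropic over $F(\varphi_S)$? A way to exclude it is to find a field $L\supset F$ over which $\varphi_S$ is isotropic and $\varphi_R$ is not. If $|S|\ge3$, then $L(\varphi_S)/L$ is purely transcendental, so $\varphi_R$ stays anisotropic over $L(\varphi_S)\supset F(\varphi_S)$.

\subsection{The rectangle of Figure~\ref{fig:grid}}

We first show how such a field $L$ is found in an example. Let $s=5$, let $\phi=\phi_f$ be the $18$-dimensional form of Example~\ref{ex:three}, and let $\rho=\varphi_R$ with $R=(M\setminus0)\cup\{d,x,x+d\}$, the most obvious candidate for a special pair. The rectangle contains the entries $d,a_1d,x$ of $\phi$, i.e.\ $\phi$ contains $d\langle1,a_1,xd\rangle$ up to squares. This is similar to a three-dimensional subform of $\langle\!\langle a_1,xd\rangle\!\rangle$. We make $\phi$ isotropic by forcing this Pfister form to be hyperbolic, in a way that keeps control of the other entries: we move $a_1$ and $xd$ into a residue field.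

Let $q_1,q_2$ be independent variables over $k$, and let $\kappa$ be the function field over $k(q_1,q_2)$ of the quadric $\langle1,q_1,q_2,q_1q_2\rangle=0$. Embed
\[
F\hookrightarrow L=\kappa((T_1))((a_2))((a_3))((a_4))((d))((T_2)),\qquad a_1\mapsto q_1T_1^2,\quad x\mapsto q_2\,d\,T_2^2 ,
\]
with $a_2,a_3,a_4,d$ fixed. Up to squares $a_1$ becomes $q_1$ and $x$ becomes $q_2d$. So $\phi_L$ contains $d\langle1,q_1,q_2\rangle$, which is isotropic, as it is similar to a three-dimensional subform of a four-dimensional hyperbolic form. On the other hand, with $a_J=\prod_{i\in J}a_i$,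
\[
\rho_L\simeq\langle q_1,q_2\rangle\ \perp\ d\langle1,q_2\rangle\ \perp\ \perp_{\emptyset\ne J\subset\{2,3,4\}}a_J\langle1,q_1\rangle .
\]
(The entries $a_1$ and $xd$ give the first block, $d$ and $x$ the second.) Each block is a monomial times a binary form over $k(q_1,q_2)$ whose negative determinant is not a square. Since $k(q_1,q_2)$ is algebraically closed in $\kappa$, these binary forms stay anisotropic over $\kappa$. The monomials are distinct modulo squares of monomials, so $\rho_L$ is anisotropic by Lemma~\ref{lem:springer}. Thus $\rho_{F(\phi)}$ is anisotropic, and this $\rho$ cannot be used in Conjecture~\ref{conj}.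

\subsection{The general test}

\begin{definition}
Let $Q\subset V$ be a subset and $W\subset V$ a subspace. We say that $W$ is \emph{heavy for $Q$} if some coset of $W$ contains more than $\frac12|W|$ elements of $Q$.
\end{definition}

\begin{lemma}\label{lem:heavy}
Let $S,R\subset V$ with $|S|\ge3$, and let $W\subset V$ be a subspace with $\dim W\ge2$. If $W$ is heavy for $S$ and not heavy for $R$, then $\varphi_R$ stays anisotropic over $F(\varphi_S)$.
\end{lemma}

The proof follows the example: the monomials with class in $W$ are made squares up to constants from a residue field $\kappa$, and $\kappa$ is chosen such that a $w$-fold Pfister form in these constants is hyperbolic, $w=\dim W$. For binary blocks the argument above needed only that quadratic extensions do not appear in $\kappa$. For larger blocks it is replaced by Hoffmann's theorem \cite{Hoffmann}: \emph{if $\psi$ is anisotropic and $\dim\psi\le2^n<\dim\omega$, then $\psi$ stays anisotropic over the function field of $\omega$.}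

\begin{proof}
Let $w=\dim W$. Let $k_0=k(q_1,\dots,q_w)$ be a rational function field. For $e\in\mathbb F_2^w$ write $q^e=\prod q_i^{e_i}$ with exponents $e_i\in\{0,1\}$. Then
\[
\omega=\langle\!\langle q_1,\dots,q_w\rangle\!\rangle\simeq\perp_{e\in\mathbb F_2^w}\langle q^e\rangle
\]
is anisotropic over $k_0$ by Lemma~\ref{lem:springer}, applied over $k((q_1))\cdots((q_w))$. Let $\kappa=k_0(\omega)$.

\emph{The field $L$.} Let $\Gamma_W\subset\Gamma$ be the preimage of $W$ and put $\Gamma'=\frac12\Gamma_W\subset\Gamma\otimes\mathbb Q$, with the order extending that of $\Gamma$. Since $2\Gamma\subset\Gamma_W$, we have $\Gamma\subset\Gamma'$. Since $2\Gamma'=\Gamma_W$,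
\begin{equation}\label{eq:cosets}
\gamma\equiv\gamma'\ (\mathrm{mod}\ 2\Gamma')\iff\gamma,\gamma'\text{ have images in the same coset of }W\qquad(\gamma,\gamma'\in\Gamma).
\end{equation}
Choose linear functions $\lambda_1,\dots,\lambda_w:V\to\mathbb F_2$ whose restrictions to $W$ form a basis of the dual of $W$, and put $e(z)=(\lambda_1(z),\dots,\lambda_w(z))$; the map $e$ is injective on every coset of $W$. As $\Gamma$ is free, the composition of $\Gamma\to V$ with $\lambda_i$ lifts to a homomorphism $\Lambda_i:\Gamma\to\mathbb Z$. Then $\chi(\gamma)=\prod q_i^{\Lambda_i(\gamma)}$ is a homomorphism $\Gamma\to\kappa^*$ with $\chi(\gamma)\in q^{e(z)}\kappa^{*2}$ when $\gamma$ lifts $z\in V$. Let $L=\kappa((t^{\Gamma'}))$ and embed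
\[
F\hookrightarrow L,\qquad\sum c_\gamma t^\gamma\mapsto\sum c_\gamma\chi(\gamma)t^\gamma .
\]

For each coset $C$ of $W$ fix $\gamma_C\in\Gamma$ with image in $C$. If $\gamma$ lifts $z\in C$, then $(\gamma-\gamma_C)/2\in\Gamma'$, so $t^{\gamma}$ and $t^{\gamma_C}$ differ by a square in $L$. Hence $t^z\in F$ becomes $q^{e(z)}t^{\gamma_C}$ up to squares, and for every $Q\subset V$
\[
(\varphi_Q)_L\simeq\perp_{C\in V/W}t^{\gamma_C}\psi_C,\qquad\psi_C=\perp_{z\in Q\cap C}\langle q^{e(z)}\rangle .
\]
By injectivity of $e$ on $C$, $\psi_C$ is a subform of $\omega$ of dimension $|Q\cap C|$.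

\emph{$Q=S$.} For some $C$ we have $\dim\psi_C>\frac12\dim\omega$. Since $\omega_\kappa$ is isotropic, hence hyperbolic, $\psi_C$ is isotropic over $\kappa$. So $(\varphi_S)_L$ is isotropic.

\emph{$Q=R$.} Each $\psi_C$ is anisotropic over $k_0$ and $\dim\psi_C\le2^{w-1}<\dim\omega$. By Hoffmann's theorem it is anisotropic over $\kappa$. By \eqref{eq:cosets} the $\gamma_C$ are distinct modulo $2\Gamma'$, so $(\varphi_R)_L$ is anisotropic by Lemma~\ref{lem:springer}.

As $|S|\ge3$, the field $L(\varphi_S)$ is purely transcendental over $L$, so $\varphi_R$ is anisotropic over it, and a fortiori over the subfield $F(\varphi_S)$.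
\end{proof}

\section{No special pair}\label{sec:nopair}

Let $R$ be as in Lemma~\ref{lem:coords}. We first study which subspaces are heavy for $R$, in dimension $r$ and for certain planes. In dimension $r$ only subspaces close to $T\oplus U$ qualify.

\begin{lemma}\label{lem:heavyR}
Let $V=T\oplus U\oplus P$ and $R=T+((U\setminus0)\cup(P\setminus0))$ with $\dim T=n$, $\dim U=m\ge2$, $\dim P=2$, $n+m=r$. Let $W\subset V$ be a subspace of dimension $r$ that is heavy for $R$.

{\rm(1)} $T\subset W$.

{\rm(2)} If $n=0$ and $r\ge4$, there are a linear function $\lambda:U\to\mathbb F_2$ and $p\in P\setminus0$ with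
\[
W=\{y+\lambda(y)p:\ y\in U\}.
\]
\end{lemma}
\begin{proof}
(1) Let $\ell=\dim(T\cap W)$ and let bars denote images in $V/T=U\oplus P$. Then $\dim\bar W=r-\ell\le m+2$, so $\ell\ge n-2$. The set $R$ is the preimage of $\bar R=(U\setminus0)\cup(P\setminus0)$, which has $2^m+2$ elements, and $c+W\to\bar c+\bar W$ has fibers of size $2^\ell$. So for every $c\in V$
\[
|R\cap(c+W)|=2^\ell\,|\bar R\cap(\bar c+\bar W)| .
\]
We show that this is at most $2^{r-1}=2^{n+m-1}$ if $\ell<n$; so $\ell<n$ is impossible for a heavy $W$, and $T\subset W$.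

If $\ell=n-2$, it is at most $2^{n-2}(2^m+2)\le2^{n+m-1}$.

If $\ell=n-1$, then $\bar W=\ker\lambda$ is a hyperplane of $U\oplus P$, and it suffices to see that $\{\lambda=0\}$ and $\{\lambda=1\}$ contain at most $2^m$ points of $\bar R$. If $\lambda|_U\ne0$, the first contains at most $(2^{m-1}-1)+3$ and the second at most $2^{m-1}+2$ points, because $\lambda$ takes the value $1$ on at most two elements of $P$. Both bounds are $\le2^m$ as $m\ge2$. If $\lambda|_U=0$, then $\lambda|_P\neq 0$ and the numbers are $(2^m-1)+1=2^m$ and $2$.

(2) Now $V=U\oplus P$, $R=(U\setminus0)\cup(P\setminus0)$, $\dim U=r$. If $W=U$, take $\lambda=0$ and any $p$. Let $W\ne U$. Then $\dim(W\cap U)\in\{r-2,r-1\}$. Let $c+W$ contain more than $2^{r-1}$ points of $R$.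

If $\dim(W\cap U)=r-2$, then $|R\cap(c+W)|\le2^{r-2}+3\le2^{r-1}$, since $2^{r-2}\ge4$; this is excluded. (Here $r\ge4$ is used; for $r=3$ the bound is $5>4$.)

So $U_0=W\cap U$ has dimension $r-1$, and the projection of $W$ to $P$ along $U$ is $\{0,p\}$ with $p\neq0$. The coset $c+W$ meets $U$, since otherwise it contains at most $3$ points of $R$. So it also projects onto $\{0,p\}$, and its only possible point in $P\setminus0$ is $p$. As $(c+W)\cap U$ has $2^{r-1}$ elements, more than $2^{r-1}$ points of $R$ are possible only if
\[
0\notin c+W\quad\text{and}\quad p\in c+W .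
\]
So $(c+W)\cap U$ is a coset of $U_0$ in $U$ not containing $0$, i.e.\ $U\setminus U_0$. We may take $c\in U\setminus U_0$; then $p+c\in W$ and $W=U_0\cup(p+(U\setminus U_0))$. This is the asserted shape, with $\lambda$ the linear function with kernel $U_0$.
\end{proof}

\begin{lemma}\label{lem:rectangle}
Let $V=U\oplus P$ with $\dim P=2$, let $R=(U\setminus0)\cup(P\setminus0)$, $e\in U\setminus0$ and $p\in P\setminus0$. Then the plane $W=\{0,e,p,e+p\}$ is not heavy for $R$.
\end{lemma}
\begin{proof}
A coset of $W$ is a rectangle $\{c,c+e\}+\{c',c'+p\}$ with $c\in U$ and $c'\in P$. We show that it contains at most two points of $R$. An element $y+p'$ ($y\in U$, $p'\in P$) lies in $R$ if and only if exactly one of $y,p'$ is $0$. If $0\notin\{c',c'+p\}$, points of $R$ in the rectangle have $U$-component $0$; there are at most two. If $\{c',c'+p\}=\{0,p\}$ and $0\notin\{c,c+e\}$, the points of $R$ are exactly $c$ and $c+e$. If both pairs contain $0$, they are $\{0,p\}$ and $\{0,e\}$, and the points of $R$ are exactly $e$ and $p$.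
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The statements about $\phi=\phi_f$ itself are Propositions~\ref{prop:notneighbor} and~\ref{prop:nonconst}; $f$ is not affine by (b). Put $S=S_f$. Suppose that $(\rho,\rho_0)$ is an $(n,m)$-special pair over $F$ satisfying (i), (ii) and $\tilde e^s(\mathrm{Pf}((\rho_0)_{F(\phi)}))\ne0$.

\emph{Step 1: reduction to subsets of $V$.} By (ii), $\rho_0$ is anisotropic over $F$. If $\rho$ were isotropic over $F$, then $\rho_0$ would be an $s$-fold neighbor over $F$ by Corollary~\ref{cor:known}, and $\mathrm{Pf}((\rho_0)_{F(\phi)})=\mathrm{Pf}(\rho_0)_{F(\phi)}$ would have constant class, contrary to assumption. So $\rho$ is anisotropic over $F$. As $n+m=s-1=r$, Lemma~\ref{lem:coords} gives $V=T\oplus U\oplus P$ and $\rho\simeq\varphi_R$. Since $\rho_{F(\phi)}$ is isotropic, Lemma~\ref{lem:heavy} yields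
\begin{equation}\label{eq:star}
\text{every subspace of dimension $\ge2$ that is heavy for $S$ is heavy for $R$.}
\end{equation}

\emph{Step 2: many heavy subspaces; $T=0$.} For a linear $g:M\to\mathbb F_2$ let
\[
W_g=\{z+g(z)d:\ z\in M\}\subset H,\qquad\dim W_g=r .
\]
For $\epsilon\in\mathbb F_2$ we have $|S\cap(\epsilon d+W_g)|=\#\{f=g+\epsilon\}$. The two numbers add up to $2^r$, and by (a) they are not equal. So one of them exceeds $2^{r-1}$: each of the $2^r$ subspaces $W_g$ is heavy for $S$, hence for $R$ by \eqref{eq:star}. We record that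
\begin{equation}\label{eq:union}
\bigcap_gW_g=0,\qquad\bigcup_gW_g=H\setminus\{d\}.
\end{equation}
Indeed, for $z\in M\setminus0$ and $\epsilon\in\mathbb F_2$ the vector $z+\epsilon d$ lies in $W_g$ if and only if $g(z)=\epsilon$, and $g(z)$ takes both values as $g$ varies; the vector $0$ lies in every $W_g$ and $d$ in none. By Lemma~\ref{lem:heavyR}(1), $T\subset\bigcap_gW_g=0$. So $n=0$, $m=r\ge4$, $V=U\oplus P$, $R=(U\setminus0)\cup(P\setminus0)$. By Lemma~\ref{lem:heavyR}(2) every $W_g$ has the form $\{y+\lambda(y)p: y\in U\}$ with $\lambda$ and $p\in P\setminus0$ depending on $g$.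

\emph{Step 3: $d\in P$, and $U=W_{g_0}$ for some $g_0$.} Suppose first that $U\not\subset H$. Then $U\cap H$ is a hyperplane of $U$, and $W_g\neq U$ for all $g$ because $W_g\subset H$. So $W_g\cap U=\ker\lambda$ has dimension $r-1$ and lies in $U\cap H$; hence $\ker\lambda=U\cap H$. Thus $\lambda$ does not depend on $g$, and there are at most three possibilities for $W_g$, one for each $p$. But there are $2^r>3$ different subspaces $W_g$.

So $U\subset H$, and $H=U\oplus(H\cap P)$ with $H\cap P=\{0,p_0\}$, $p_0\ne0$. Every $W_g$ consists of vectors $y+\lambda(y)p$; such a vector lies in $P$ only if $y=0$, and then it is $0$. So no $W_g$ contains $p_0$. Hence $p_0\in H\setminus\bigcup_gW_g=\{d\}$ by \eqref{eq:union}, i.e.\ $d=p_0\in P$. As $U\subset H$ has dimension $r$ and $d\notin U$, it is the graph of a linear function: $U=W_{g_0}$.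

\emph{Step 4: a rectangle.} In terms of the decomposition $H=U\oplus\langle d\rangle$,
\[
\{z+f(z)d:\ z\in M\}=\{y+f_1(y)d:\ y\in U\},\qquad f_1(z+g_0(z)d)=f(z)+g_0(z).
\]
By (b), both level sets of $f_1$ have at least two elements. Write $x=x_U+x_P$ with $x_U\in U$, $x_P\in P$. Since $x\notin H=U\oplus\langle d\rangle$, $x_P\notin\{0,d\}$. Put $y_1=x_U$, $\epsilon=f_1(y_1)$, and choose $y_2\in U$ with $y_2\ne y_1$ and $f_1(y_2)=\epsilon$. Let
\[
e=y_1+y_2\in U\setminus0,\qquad p_1=x_P+\epsilon d\in P\setminus0,\qquad W=\{0,e,p_1,e+p_1\}.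
\]
The coset $x+W$ contains the three elements
\[
x,\qquad x+p_1=y_1+\epsilon d,\qquad x+p_1+e=y_2+\epsilon d
\]
of $S$. So $W$ is heavy for $S$. By Lemma~\ref{lem:rectangle} it is not heavy for $R$, which contradicts \eqref{eq:star}.

This proves that there is no such pair. If (iii) held for some pair satisfying (i) and (ii), then $\tilde e^s(\mathrm{Pf}((\rho_0)_{F(\phi)}))$ would generate a nonzero group and so be nonzero; hence (iii) never holds. Since functions $f$ satisfying (a) and (b) exist for every $r\ge4$ (Example~\ref{ex:three}), Conjecture~\ref{conj} is false for every $s\ge5$.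
\end{proof}

\section{Other fields, the converse, and $s\le2$}\label{sec:complements}

\begin{proof}[Proof of Theorem~\ref{thm:fields}]
Let $\phi=\phi_f$ over $F'$. It is not an $s$-fold neighbor over $F'$, since it is not one over $F$. The class $\Theta$ is defined in $H^s(F'(\phi))$, and it is unramified over $F'$: the proof of Proposition~\ref{prop:unram} applies verbatim, as it only uses \eqref{eq:quadric} and that $A\simeq\pi_M$ over every extension of $F'$ in which $d$ is a square. It is not in the image of $H^s(F')$, since over $F(\phi)$ it is not in the image of $H^s(F)$. So all hypotheses of Conjecture~\ref{conj} hold.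

Suppose $(\rho,\rho_0)$ over $F'$ satisfies (i)--(iii), and let $\pi=\mathrm{Pf}((\rho_0)_{F'(\phi)})$. The group $\tilde H^s_{nr}(F'(\phi)/F')$ is killed by $2$ and generated by $\tilde e^s(\pi)$, and $\Theta$ is nonzero in it; so $e^s(\pi)\equiv\Theta$ modulo the image of $H^s(F')$. Passing to $F(\phi)$, $e^s(\pi_{F(\phi)})$ differs from $\Theta$ by a constant class, so it is unramified over $F$ and nonzero modulo $H^s(F)$. In particular $\pi_{F(\phi)}$ is anisotropic, hence so is $(\rho_0)_{F(\phi)}$, and $\pi_{F(\phi)}=\mathrm{Pf}((\rho_0)_{F(\phi)})$. Also $\rho_{F(\phi)}$ is isotropic. So the pair $(\rho_F,(\rho_0)_F)$ contradicts Theorem~\ref{thm:main}.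

The last assertion follows by taking $F'=k(a_1,\dots,a_r,d,x)$ and $f$ as in Example~\ref{ex:three}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
If (b) holds, there is no such pair by Theorem~\ref{thm:main}. If (b) fails, then for some linear $g$ one of the sets $\{f=g\}$, $\{f\ne g\}$ has at most one element; it has exactly one, as $f$ is not affine. So
\begin{equation}\label{eq:point}
f(z)=g(z)+\epsilon+\delta_{z,h}\qquad(\epsilon\in\mathbb F_2,\ h\in M),
\end{equation}
and conversely for such $f$ condition (b) fails. We construct the pair.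

Let $W_g=\{z+g(z)d:z\in M\}$, $z_h=h+g(h)d$ and $c=t^{z_h+\epsilon d}$. Multiplying $\phi=\phi_f$ by $c$ translates $S_f$ by $z_h+\epsilon d$. The element $z+f(z)d$ goes to $(z+g(z)d+z_h)+\delta_{z,h}d$, whose first summand runs through $W_g$ and is $0$ exactly for $z=h$. With $x'=cx$ and
\[
\mu=\langle\!\langle a_1d^{g(a_1)},\dots,a_rd^{g(a_r)}\rangle\!\rangle\simeq\varphi_{W_g}
\]
we obtain $cA\simeq\mu'\perp\langle d\rangle$ and $c\phi\simeq\mu'\perp\langle d\rangle\perp x'\langle1,-d\rangle$. This is the form $\rho$ of the $(0,r)$-special pair given by $\mu$, $u=x'$, $v=-x'd$, since $-uv=x'^2d$; and $\rho_0=\mu'\perp\langle x',-x'd\rangle$.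

Since $\phi$ and $\rho$ are similar, $\rho_{F(\phi)}$ is isotropic. Explicitly, with coordinates $Y',N_3$ obtained from $Y$ by scaling such that $cA(Y)=\mu'(Y')+dN_3^2$, equation \eqref{eq:quadric} multiplied by $c/N_2^2$ reads
\[
\mu'(Y'/N_2)+x'(\eta^2-d)+d\,(N_3/N_2)^2=0 .
\]
This is a relation as in Lemma~\ref{lem:pairs}(1) over $F(\phi)$, with $\tau=\langle1\rangle$, $\beta_1=\eta^2$, $\beta_2=1$, $\beta_3=(N_3/(x'N_2))^2\ne0$ and $h_0=u\beta_1+v\beta_2=x'\theta\ne0$ in the role of $h$. So $\rho_0$ is a subform of $\mu\otimes\langle\!\langle-h_0\rangle\!\rangle$ over $F(\phi)$. As $-1$ is a square,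
\[
e^s(\mu\otimes\langle\!\langle-h_0\rangle\!\rangle)=(\theta)\cup e^r(\mu)+(x')\cup e^r(\mu).
\]
Expanding the symbol, $e^r(\mu)=e^r(\pi_M)+(d)\cup\xi$ with $\xi\in H^{r-1}(F)$. Since $\theta=\eta^2-d$ is a norm from $F(\phi)(\sqrt d)$, $(\theta)\cup(d)=0$. So $e^s(\mu\otimes\langle\!\langle-h_0\rangle\!\rangle)=\Theta+(x')\cup e^r(\mu)\equiv\Theta$ modulo $H^s(F)$. It is unramified, and nonzero modulo $H^s(F)$ by Proposition~\ref{prop:nonconst}. Hence $\mu\otimes\langle\!\langle-h_0\rangle\!\rangle$ is anisotropic over $F(\phi)$, and so is its subform $\rho_0$. Thus (i) and (ii) hold, $\mathrm{Pf}((\rho_0)_{F(\phi)})=\mu\otimes\langle\!\langle-h_0\rangle\!\rangle$, and $\tilde e^s(\mathrm{Pf}((\rho_0)_{F(\phi)}))$ is the nonzero class of $\Theta$.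
\end{proof}

\begin{remark}
The assumption $r\ge4$ in Example~\ref{ex:three} cannot be weakened to $r\ge3$. Let $r=3$ and let $f$ be the indicator function of $\{0,a_1,a_2\}$. If $g$ is the linear function with $g(a_1)=g(a_2)=0$, $g(a_3)=1$, then $f=g$ only at $a_1+a_2$. So $f$ is of the form \eqref{eq:point} and (b) fails. The construction of the pair in the last proof uses neither (a) nor $r\ge4$, so it applies to this $f$.
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:small}]
Let $X$ be the quadric $\phi=0$, $K_s$ a separable closure of $K$, $X_s=X_{K_s}$ and $G=\mathrm{Gal}(K_s/K)$. If $\dim\phi\ge3$, then $X$ is smooth, projective and geometrically integral; $X_s$ has a rational point, so $K_s(X)$ is purely transcendental over $K_s$. The group $\operatorname{Pic}X_s$ is $\mathbb Z$ if $\dim\phi=3$ or $\dim\phi\ge5$, in the latter case generated by the hyperplane class. If $\dim\phi=4$, then $X_s\simeq\mathbb P^1\times\mathbb P^1$ and $\operatorname{Pic}X_s=\mathbb Z^2$, generated by the classes of the two rulings, whose sum is the hyperplane class. Moreover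 $\operatorname{Pic}X\subset\operatorname{Pic}X_s$.

\emph{$s=1$.} A binary form $\langle a,b\rangle\simeq a\langle1,ab\rangle$ is a $1$-fold neighbor. So $\dim\phi\ge3$. Let $(c)\in H^1(K(\phi))$ be unramified, $c\in K(\phi)^*$. Then $c$ has even valuation along every prime divisor of $X$, so $\operatorname{div}(c)=2D$. As $\operatorname{Pic}X$ is torsion free, $D=\operatorname{div}(c')$ for some $c'$, and $c/c'^2$ has trivial divisor, i.e.\ lies in $K^*$. So $(c)$ comes from $H^1(K)$.

\emph{$s=2$.} We have $\langle a,b,c\rangle\simeq abc\langle bc,ac,ab\rangle$, and $\langle1,ab,ac,bc\rangle\simeq\langle\!\langle-ab,-ac\rangle\!\rangle$. So ternary forms are $2$-fold neighbors. So are quaternary forms of trivial discriminant, since $\langle a,b,c,abc\rangle\simeq a\langle1,ab,ac,bc\rangle$. Therefore $\dim\phi\ge5$, or $\dim\phi=4$ and the discriminant is nontrivial. In the first case $\operatorname{Pic}X_s=\mathbb Z$ with trivial action. In the second case $G$ acts on $\operatorname{Pic}X_s=\mathbb Z^2$ by swapping the two rulings, through the Galois group of the quadratic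 discriminant extension. In both cases $\operatorname{Pic}X_s$ is a permutation module, so $H^1(G,\operatorname{Pic}X_s)=0$ by Shapiro's lemma and $\operatorname{Hom}_{cont}(G',\mathbb Z)=0$ for profinite $G'$. Moreover $(\operatorname{Pic}X_s)^G$ is generated by the hyperplane class, which lies in $\operatorname{Pic}X$. So the Hochschild--Serre exact sequence
\[
0\to\operatorname{Pic}X\to(\operatorname{Pic}X_s)^G\to\mathrm{Br}K\to\ker(\mathrm{Br}X\to\mathrm{Br}X_s)\to H^1(G,\operatorname{Pic}X_s)
\]
shows that $\mathrm{Br}K\to\ker(\mathrm{Br}X\to\mathrm{Br}X_s)$ is an isomorphism.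

Let $\alpha\in H^2(K(\phi))={}_2\mathrm{Br}(K(\phi))$ be unramified. By purity $\alpha\in\mathrm{Br}X$. Its image in $\mathrm{Br}X_s\subset\mathrm{Br}K_s(X)$ is an unramified $2$-torsion class of a purely transcendental extension of $K_s$, so it comes from $H^2(K_s)=0$. Hence $\alpha$ comes from a unique $\gamma\in\mathrm{Br}K$. As $2\alpha=0$ and $\mathrm{Br}K\to\mathrm{Br}X$ is injective, $2\gamma=0$. So $\alpha$ comes from $H^2(K)$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{u9} \emph{Fields of u-invariant 9}, \texttt{http://www.math.uni-bielefeld.de/LAG/man/026.pdf}.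
\bibitem{Hoffmann} Hoffmann, Math. Z. \textbf{220} (1995).
\end{thebibliography}

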